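# Noether numbers of permutation representations in non-modular characteristic

## 1. Noether numbers, orbit sums, eigenvariables

Let $F$ be a field and let $B=\bigoplus_{d\ge 0}B_d$ be a finitely generated graded $F$-algebra with $B_0=F$. Write $B_+=\bigoplus_{d\ge1}B_d$, and let $B_+^2$ be the span of the products of two elements of $B_+$.

**Definition 1 (Noether number).** $\beta(B)$ is the maximum degree of an element of a homogeneous minimal generating set of $B$.

By induction on the degree (graded Nakayama), homogeneous elements of $B_+$ generate $B$ if and only if their images span $B_+/B_+^2$. So a homogeneous minimal generating set has exactly $\dim (B_+/B_+^2)_d$ elements of degree $d$, the Noether number does not depend on the choice, and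
$$\beta(B)=\max\{d:\ (B_+/B_+^2)_d\neq 0\}.\tag{1}$$
The space $B_+/B_+^2$ is the space of *indecomposables*. Formula (1) tells us how to prove bounds. For $\beta(B)<D$, show $B_d\subseteq B_+^2$ for all $d\ge D$. For $\beta(B)\ge d$, find a linear functional on $B_d$ that kills $(B_+^2)_d$ but is not zero on $B_d$.

*Example.* $B=F[x^2,xy,y^2]$ has $\beta(B)=2$: the three given generators have the smallest positive degree that occurs, so none of them is decomposable.

**Definition 2 (permutation representation, orbit sums).** Let a finite group $G$ act on a finite set $X$. Let $V$ be the permutation representation with basis $X$ over $F$. Then $F[V]$ is the polynomial ring in variables indexed by $X$, with $G$ permuting the variables, and $F[V]^G$ is its algebra of invariants. The *orbit sum* of a monomial is the sum of the distinct monomials in its $G$-orbit.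

An invariant polynomial has constant coefficients along each orbit of monomials, so the orbit sums form a basis of $F[V]^G$. Hence $F'[V]^G=F'\otimes_F F[V]^G$ for a field extension $F'/F$; the indecomposables are also just tensored with $F'$. So **$\beta(F[V]^G)$ depends only on the characteristic of $F$**, and we may enlarge fields freely.

*Example.* For $S_n$ on $n$ points the invariant ring is the polynomial ring in the elementary symmetric polynomials $e_1,\dots,e_n$, over every field. So $\beta=n$ in every characteristic.

**Definition 3 (non-modular case, eigenvariables).** The characteristic of $F$ is *non-modular* for $G$ if it does not divide $|G|$. If an abelian group $A$ has order invertible in $F$ and $F$ has enough roots of unity, the space of linear forms has a basis of simultaneous eigenvectors of $A$; we call these *eigenvariables*. A monomial in eigenvariables is multiplied by a character of $A$, so $F[V]^A$ has as basis the monomials whose character is trivial.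

*Example.* Let $C_3=\mathbb Z/3$ act on $x_0,x_1,x_2$ by shifts, $\alpha: x_j\mapsto x_{j+\alpha}$, with $3$ invertible and $\zeta\in F$ a primitive cube root of unity. Put
$$t=\sum_j x_j,\qquad s=\sum_j\zeta^{-j}x_j,\qquad \bar s=\sum_j\zeta^{j}x_j .$$
Then $\alpha$ fixes $t$, multiplies $s$ by $\zeta^{\alpha}$ and $\bar s$ by $\zeta^{-\alpha}$. The monomial $t^as^b\bar s^c$ is invariant if and only if $b\equiv c \pmod 3$. Such a monomial is a product of copies of $t,\ s\bar s,\ s^3,\ \bar s^3$, and none of these four is a product of two nonconstant invariant monomials. So $\beta=3$ in every characteristic other than $3$.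

**Definition 4 (two-step invariants, wreath products).** Let $G=A\rtimes E$ with $A$ normal. Then $R:=F[V]^A$ is stable under $E$, and $F[V]^G=R^E$. The *wreath product* $K\wr C_5$ is $K^5\rtimes C_5$, where $C_5$ permutes the five factors cyclically; if $K$ acts on a set, $K\wr C_5$ acts on five disjoint copies of it. One defines $K\wr C_m$ in the same way for any $m$.

*Example.* Let $G=(\mathbb Z/2)\wr C_2$, of order $8$, act on two pairs of points, in characteristic $\ne2$. For pair $i$ let $t_i$ and $s_i$ be the sum and the difference of its two variables and $q_i=s_i^2$. For $A=(\mathbb Z/2)^2$ we get $R=F[t_1,t_2,q_1,q_2]$, and $E=C_2$ exchanges the indices. In $t_\pm=t_1\pm t_2$, $q_\pm=q_1\pm q_2$ the nontrivial element of $E$ fixes $t_+,q_+$ and negates $t_-,q_-$. So $R^E$ is generated by $t_+,q_+,t_-^2,t_-q_-,q_-^2$, with $\deg q_-^2=4$, and no invariant monomial in $t_\pm,q_\pm$ splits $q_-^2$. So $\beta=4$ in every characteristic other than $2$.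

## 2. Conjecture 11.2 and three theorems

In all the examples above the Noether number does not change as the characteristic runs over the non-modular values. In the modular case it can change: the text *Some Problems in Invariant Theory*, which poses our problem, records that for $C_5$ permuting five variables cyclically the bound is $5$ in characteristic $0$ and $7$ in characteristic $5$. The problem is whether division by $|G|$ is the only obstacle.

**Conjecture 11.2 (Folklore).** If $\mathbb F$ has characteristic $p$ with $p\nmid |G|$, then $\beta(\mathbb F[V]^G)=\beta(\mathbb Q[V]^G)$.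

The conjecture is false. We prove the following.

**Theorem A.** Let $n\ge 7$, and let $K=\{\varepsilon\in(\mathbb Z/2)^n:\sum\varepsilon_i=0\}$ act on $n$ disjoint pairs of points, where $\varepsilon_i=1$ means "swap pair $i$". Let $G=K\wr C_5$ act on five copies of these $2n$ points. So $|X|=10n$ and $|G|=5\cdot2^{5(n-1)}$, prime to $3$. Then

* $\beta(F[V]^G)\le 2n+6$ if $\operatorname{char}F\nmid 30$, in particular for $F=\mathbb Q$;
* $\beta(F[V]^G)\ge 3n$ if $\operatorname{char}F=3$.

Since $3n>2n+6$, Conjecture 11.2 fails. For $n=7$ the group has order $5\cdot 2^{30}$, acts on $70$ points, and $\beta(\mathbb Q[V]^G)\le 20<21\le\beta(\mathbb F_3[V]^G)$. As $n\to\infty$ the difference is unbounded, and the ratio is at least $3n/(2n+6)\to 3/2$.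

**Theorem B.** For every prime $p$ there are a finite group $G$ with $p\nmid|G|$ and a finite $G$-set $X$ such that the Noether number in characteristic $p$ is strictly larger than in every characteristic $\ell$ (including $\ell=0$) with $\ell\nmid p|G|$.

**Proposition C.** Let $G$ act on a finite set $X$.

1. $\beta(\mathbb F[V]^G)\ge\beta(\mathbb Q[V]^G)$ for every field $\mathbb F$, with equality for all but finitely many characteristics.
2. If $p\nmid |G|$ and $G$ has an abelian subgroup of index $\le 2$, then equality holds in characteristic $p$. In fact the numbers of minimal generators in each degree agree.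

We start with Proposition C: its proof shows both what must go wrong in a counterexample and how large $G$ has to be.

## 3. Torsion in the integral indecomposables

**Proof of Proposition C(1).** The idea is to put all characteristics into one abelian group. Let $B=\mathbb Z[X]^G$, the invariants in the polynomial ring over $\mathbb Z$ with variables indexed by $X$. Orbit sums form a $\mathbb Z$-basis of $B$, so $B\otimes\mathbb F=\mathbb F[V]^G$ for every field $\mathbb F$.

**Step 1: $B$ is a finitely generated ring.** Each variable $x$ is a root of $\prod_{g\in G}(T-gx)\in B[T]$. Let $B_0'\subseteq B$ be the ring generated by the coefficients of these polynomials. Then $\mathbb Z[X]$ is a finite module over the Noetherian ring $B_0'$, so its submodule $B$ is finite over $B_0'$ too, and $B$ is a finitely generated ring. We may take the generators homogeneous of positive degree.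

**Step 2: pass to indecomposables.** By Step 1, $Q:=B_+/B_+^2$ is a finitely generated abelian group. Tensoring $B_+^2\to B_+\to Q\to0$ with $\mathbb F$ keeps it exact, and the image of $B_+^2\otimes\mathbb F$ in $\mathbb F[V]^G_+$ is $(\mathbb F[V]^G_+)^2$. Hence
$$Q\otimes\mathbb F=\mathbb F[V]^G_+/(\mathbb F[V]^G_+)^2 .$$

**Step 3: compare dimensions.** We have $\dim(Q_d\otimes\mathbb F_p)\ge\operatorname{rank}Q_d=\dim(Q_d\otimes\mathbb Q)$, with equality unless $Q_d$ has $p$-torsion. By (1) this gives $\beta(\mathbb F[V]^G)\ge\beta(\mathbb Q[V]^G)$, with equality unless $p$ divides the order of the torsion of $Q$. Only finitely many primes do. $\square$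

So a counterexample at $p$ is exactly $p$-torsion in some $Q_d$ with $d>\beta(\mathbb Q[V]^G)$ and $p\nmid|G|$. The sensible first try is to exclude this by averaging over $G$, which costs only denominators dividing $|G|$. A torsion element is an invariant $b$ with $pb=\sum_i u_iv_i$ for invariants $u_i,v_i$ of positive degree. But every term here is already invariant, so averaging returns the same identity and gives no way to divide by $p$. We need finer information on how products of invariants overlap.

## 4. Abelian subgroups of index at most two: relations with two terms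

**Proof of Proposition C(2).** Let $A\le G$ be the abelian subgroup. Put $\nu=|G|$ if $A=G$, and $\nu=2|G|$ if $[G:A]=2$. In the second case $|G|$ is even, so $p$ is odd; in both cases $p\nmid\nu$.

**Step 1: choose coordinates that work in characteristic $0$ and $p$ at once.** Let $\mathcal O$ be the localization of $\mathbb Z[\mu_\nu]$ at a prime above $p$, with residue field $k$ and fraction field $K_0$. Since $\prod_{1\ne\zeta\in\mu_\nu}(1-\zeta)=\nu$ is a unit of $\mathcal O$, the map $\mu_\nu\to k^\times$ is injective. Let $\mathcal L$ be the free $\mathcal O$-module of linear forms. As $|A|\in\mathcal O^\times$, the idempotents $\frac1{|A|}\sum_a\chi(a)^{-1}a$ give $\mathcal L=\bigoplus_\chi\mathcal L_\chi$, where $\chi$ runs over the characters $A\to\mu_\nu$. Each $\mathcal L_\chi$ is a finitely generated projective module over a local ring, so it is free; a basis of it gives a basis of the $\chi$-eigenspace over $K_0$ and over $k$.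

**Step 2: the case $A=G$.** The invariants have as basis the invariant monomials in the eigenvariables, so the indecomposables of degree $d$ have as basis the invariant monomials of degree $d$ that are not products of two nonconstant invariant monomials. Which monomials are invariant depends only on the characters, and a product of values in $\mu_\nu$ is $1$ over $K_0$ if and only if it is $1$ over $k$. So the numbers agree.

**Step 3: if $[G:A]=2$, make $\sigma\in G\setminus A$ act monomially.** Put $\chi^\sigma(a)=\chi(\sigma^{-1}a\sigma)$; then $\sigma\mathcal L_\chi=\mathcal L_{\chi^\sigma}$. On $\mathcal L_\chi$ the element $\sigma^2\in A$ acts as the scalar $\chi(\sigma^2)\in\mu_{|A|}$.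

* If $\chi^\sigma\neq\chi$, choose a basis of $\mathcal L_\chi$ and take its $\sigma$-image as basis of $\mathcal L_{\chi^\sigma}$. Then $\sigma$ maps the second basis to $\chi(\sigma^2)$ times the first.
* If $\chi^\sigma=\chi$, choose $\eta\in\mu_\nu$ with $\eta^2=\chi(\sigma^2)$; this is possible because $2|A|$ divides $\nu$. On $\mathcal L_\chi$ we have $(\sigma-\eta)(\sigma+\eta)=0$, and $x=\frac1{2\eta}\big((\sigma+\eta)x-(\sigma-\eta)x\big)$ with $2\eta\in\mathcal O^\times$. So $\mathcal L_\chi=\ker(\sigma-\eta)\oplus\ker(\sigma+\eta)$. Take bases of the two summands, which are again free.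

In these variables $\sigma$ sends each monomial to an element of $\mu_\nu$ times a monomial, by the same rule over $K_0$ and over $k$.

**Step 4: present the indecomposables by relations.** Work over $K_0$ or over $k$, and let $R$ be the ring of $A$-invariants. Its basis is the set of $A$-invariant monomials, it is stable under $\sigma$, and $\sigma^2=1$ on $R$. Since $2$ is invertible, $1+\sigma$ maps $R_d$ onto $R_d^{\langle\sigma\rangle}$ (as $y=(1+\sigma)\frac y2$ for invariant $y$), with kernel the span of the $u-\sigma u$ for monomials $u$ (if $\sigma x=-x$ then $x=\frac x2-\sigma\frac x2$). The invariants of positive degree are spanned by the elements $a+\sigma a$, $a$ a nonconstant monomial in $R$, and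
$$(a+\sigma a)(b+\sigma b)=(1+\sigma)\big(ab+a\,\sigma(b)\big).$$
So the indecomposables of degree $d$ are the span of the $A$-invariant monomials of degree $d$ modulo the relations
$$u=\sigma u,\qquad ab=-a\,\sigma(b)\qquad(a,b\ \text{nonconstant } A\text{-invariant monomials}).\tag{2}$$

**Step 5: count.** Each relation in (2) equates one monomial with an element of $\mu_\nu$ times another (note $-1\in\mu_\nu$). Draw a graph on the monomials with these relations as edges, each labeled by its factor, its *gain*; traversing an edge backwards inverts the gain. In one connected component all monomials are multiples of a chosen one. If some closed walk has gain $\gamma\ne1$, then $u=\gamma u$ forces $u=0$, and the component contributes $0$. If all closed walks have gain $1$, sending each monomial to the gain of a path that expresses it through the chosen one is well defined and respects the relations, so the component contributes exactly $1$. Gains are elements of $\mu_\nu$, and $\mu_\nu\to k^\times$ is injective. So the same components contribute over $K_0$ and over $k$, and the dimensions agree. $\square$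

*Example.* Let $S_3$ act on three points, $A=C_3$, $6$ invertible, and let $\sigma$ exchange $x_1,x_2$; it exchanges $s$ and $\bar s$. In degree $3$ the monomials are $t^3,\ ts\bar s,\ s^3,\ \bar s^3$. Relations (2) say $t^3=-t\cdot\sigma(t^2)=-t^3$ and $ts\bar s=-ts\bar s$, so both vanish, and $s^3=\bar s^3$. One component survives, which matches the single generator $e_3$.

**Where this stops.** Everything rested on each relation in (2) having only two terms. With $N$ group elements outside the abelian part in place of $\{1,\sigma\}$, a relation has up to $N$ terms. Once there are three, linear algebra can produce any integer as a determinant. We now make this precise and then build systems where the determinant is divisible by the prime we want.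

## 5. The ideal $J$: relations with $|E|$ terms

From now on $G=A\rtimes E$ acts on $X$, $|G|$ is invertible in $F$, $R=F[V]^A$, $N=|E|$, and
$$J:=R^E_+\cdot R_+,\qquad \mathrm{av}=\frac1N\sum_{g\in E}g .$$
$J$ is the span of the products $or$ with $o\in R_+^E$, $r\in R_+$; it is a graded ideal of $R$.

If $E$ permutes a monomial basis of $R$, then $J$ is spanned by products $a\cdot o_b$, with $a,b$ nonconstant basis monomials and $o_b$ the orbit sum of $b$. So $R/J$ in positive degree is given by monomials with relations
$$\sum_{b'\in Eb}ab'=0 .$$

**Lemma 1.** If $R_d\subseteq J$ for all $d\ge D$, then $\beta(F[V]^G)<D$.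

*Proof.* For $o\in R^E_+$, $r\in R_+$ we have $\mathrm{av}(or)=o\,\mathrm{av}(r)\in(R_+^E)^2$, so $\mathrm{av}(J)\subseteq(R_+^E)^2$. An invariant $r$ of degree $d\ge D$ lies in $J$, so $r=\mathrm{av}(r)\in(R^E_+)^2$. Now use (1). $\square$

**Lemma 2 (Benson's argument).** A product of $N+1$ elements of $R_+$ lies in $J$.

*Proof.* Let $a_g\in R_+$ for $g\in E$. In $\sum_{h\in E}\prod_{g\in E}\big(a_g-(hg)a_g\big)$ every summand is $0$, because its factor with $g=h^{-1}$ is $0$. Expanding the products and summing over $h$ gives
$$0=N\prod_{g}a_g+\sum_{\emptyset\ne T\subseteq E}(-1)^{|T|}\prod_{g\notin T}a_g\cdot\sum_{h}h\Big(\prod_{g\in T}g\,a_g\Big).$$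
For $T\ne\emptyset$ the sum over $h$ lies in $R_+^E$. As $N$ is invertible, $\prod_ga_g\in R\cdot R_+^E$. Multiplying by one more element of $R_+$ puts the product into $R_+\cdot R_+^E=J$. $\square$

*Example.* In the example after Definition 4, $N=2$ and $t_1^3=t_1^2(t_1+t_2)-t_1\cdot(t_1t_2)$, where $t_1+t_2$ and $t_1t_2$ are invariant. So $t_1^3\in J$.

Lemma 2 says that any monomial with many factors is harmless. The fight is only about monomials with few, but large, factors.

## 6. Triples in $\mathbb Z/5$ and the prime $3$

The plan for Theorem A: make five large monomials $f_x$, $x\in\mathbb Z/5$, permuted cyclically by $E$, such that $f_x^2$ has many factors. Then modulo $J$ only products over *sets* count. Let $\Sigma$ be the sum of the $f_x$. Multiplying $\Sigma$ by $f_xf_y$ gives a relation between the three triples that contain the pair $\{x,y\}$. There are $10$ pairs and $10$ triples. In characteristic $3$ assigning $1$ to every triple satisfies all the relations. In characteristics prime to $30$ the relations force all triples to vanish.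

**Proof of Theorem A.**

**Step 1: describe $R$.** Assume $\operatorname{char}F\nmid10$, so $|G|$ is invertible. Let $A=K^5$ and $E=C_5=\mathbb Z/5$, so $N=5$. For copy $x\in\mathbb Z/5$ and pair $i$ let $t_{i,x}$ and $s_{i,x}$ be the sum and the difference of the two variables of the pair. These are coordinates, as $2$ is invertible; the copy of $K$ with index $x$ fixes $t_{i,x}$ and multiplies $s_{i,x}$ by $(-1)^{\varepsilon_i}$. A monomial in the $s_{i,x}$, $x$ fixed, is $K$-invariant if and only if its vector of exponents mod $2$ is orthogonal to $K$. The vectors orthogonal to all vectors of even weight are $(0,\dots,0)$ and $(1,\dots,1)$. Put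
$$q_{i,x}=s_{i,x}^2,\qquad f_x=\prod_{i=1}^ns_{i,x}\ (\text{degree } n),\qquad f_Z=\prod_{x\in Z}f_x\quad(Z\subseteq\mathbb Z/5).$$
So $R$ has as basis the monomials $t^bq^af_Z$, where $t^b$ and $q^a$ stand for arbitrary monomials in the $t_{i,x}$ and the $q_{i,x}$. Since $f_x^2=\prod_iq_{i,x}$, the product of two basis monomials is a basis monomial. $E$ permutes the basis.

**Step 2: the pair relations.** Here $\operatorname{char}F\nmid30$. Let $\Sigma=\sum_xf_x\in R_+^E$. For $x\ne y$,
$$\Sigma f_xf_y=\sum_{z\ne x,y}f_{\{x,y,z\}}+f_x^2f_y+f_xf_y^2 .$$
The left side is in $J$. The last two terms are in $J$ by Lemma 2, because $f_x^2$ and $f_y^2$ are products of $n\ge6=N+1$ of the $q$'s. So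
$$\sigma(xy):=\sum_{z\ne x,y}f_{\{x,y,z\}}\in J\qquad\text{for all } x\ne y.\tag{3}$$

**Step 3: solve the system.** Fix $Z$ with $|Z|=3$. Let $\tau_j$ be the sum of $f_{Z'}$ over all $Z'$ with $|Z'|=3$ and $|Z'\cap Z|=j$. Only $j=1,2,3$ occur, and $\tau_3=f_Z$. Sum (3) over three sets of pairs.

* Pairs inside $Z$: $Z$ contains three of them, a $Z'$ with $|Z'\cap Z|=2$ contains one, and a $Z'$ with $|Z'\cap Z|=1$ none. So $3\tau_3+\tau_2\in J$.
* The pair outside $Z$: the triples containing it are the $Z'$ with $|Z'\cap Z|=1$. So $\tau_1\in J$.
* Mixed pairs: a $Z'$ with $|Z'\cap Z|=2$ contains $2\cdot1=2$ of them, one with $|Z'\cap Z|=1$ contains $1\cdot2=2$, and $Z$ none. So $2\tau_2+2\tau_1\in J$.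

As $2$ is invertible, $\tau_2\in J$; as $3$ is invertible, $f_Z=\tau_3\in J$. Since $J$ is an ideal, $f_Z\in J$ whenever $|Z|\ge3$.

**Step 4: the upper bound.** A basis monomial $t^bq^af_Z\notin J$ has $|Z|\le 2$, and by Lemma 2 it has at most $5$ factors $t_{i,x},q_{i,x},f_x$ in total. Its degree is at most $2n+3\cdot2$, $n+4\cdot2$ or $5\cdot2$, according to $|Z|=2,1,0$; the maximum is $2n+6$. So $R_d\subseteq J$ for $d\ge2n+7$, and $\beta\le2n+6$ by Lemma 1.

**Step 5: the lower bound in characteristic $3$.** Let $\Phi:R_{3n}\to F$ be the linear map with $\Phi(f_Z)=1$ for $|Z|=3$ and $\Phi=0$ on all other basis monomials of degree $3n$. The space $(R^E_+)^2_{3n}$ is spanned by products $uv$ of orbit sums of nonconstant basis monomials. No $t$ occurs in $f_Z$, and every $s_{i,x}$ occurs with exponent at most $1$. So a product of two nonconstant basis monomials equals $f_Z$ with $|Z|=3$ only if they are $f_{Z'},f_{Z''}$ with $Z'\sqcup Z''=Z$. Up to order, $\Phi(uv)\ne0$ is then possible only for $u=\Sigma$ and $v$ the orbit sum of some $f_xf_y$, $x\ne y$. But for all $x\neq y$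
$$\Phi(\Sigma f_xf_y)=\#\{z:z\ne x,y\}=3=0 ,$$
because $f_x^2f_y$ and $f_xf_y^2$ are not of the form $f_{Z}$. So $\Phi$ kills $(R_+^E)^2$. The orbit of $f_{\{0,1,2\}}$ has five elements, so its orbit sum has $\Phi$-value $5\neq0$. Hence $R^E_{3n}\not\subseteq(R^E_+)^2$ and $\beta\ge3n$. $\blacksquare$

This also proves Theorem B for $p=3$: with $n=7$, the condition $\ell\nmid3|G|$ says $\ell\nmid30$. The size $5$ was special. For triples in an $m$-set there are $\binom m2$ relations (3) for $\binom m3$ unknowns, and $\binom m2<\binom m3$ once $m\ge6$; the relations (3) alone then cannot kill all triples in any characteristic. For another prime we replace "all triples" by the triangles of a complex that we design.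

## 7. A complex whose triangle relations need division by $p$

**From here on $p$ is a prime, $p\ne3$.** We want three sets of vertices ("colors" $1,2,3$), on each of which an abelian group $E$ acts regularly, and an $E$-invariant adjacency between vertices of different colors. Each triangle will carry a monomial; the triangles on a given edge will have sum in $J$. The design is this. Look at the triangles at one vertex of color $1$. Arrange them in strips: in a strip, signs $+$ and $-$ alternate around a cycle of length $2p$, and consecutive triangles are tied by a relation $u+u'\in J$ with two terms. So all $+$ triangles of a strip agree modulo $J$. All $p$ of the $+$ triangles of a strip lie on one common edge, so $p\,u\in J$. The $-$ triangles also need an edge. If such an edge carried only one triangle, the edge relation would kill it in every characteristic, so we use $p+1$ strips and let each of these edges carry $p$ triangles from $p$ different strips.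

**Definition 5.** Let $q>p$ be prime, $I=\{1,\dots,p+1\}$, and $E=\mathbb F_q^{2p+2}$ with basis $r_k,z_k$ $(k\in I)$; $N=|E|$. Put $a_x=\frac1p\sum_{k\ne x}r_k$ for $x\in I$. Fix bijections $\rho_x:\mathbb Z/p\to I\setminus\{x\}$. Put
$$b_{x,0}=z_x,\qquad b_{x,t+1}=b_{x,t}+r_{\rho_x(t)}-a_x\quad(t\in\mathbb Z/p),\qquad c_{x,t}=a_x+b_{x,t}.$$
Going once around $\mathbb Z/p$ adds $\sum_{k\ne x}r_k-pa_x=0$, so $b_{x,t}$ is well defined. Let
$$D_{12}=\{a_x\}\cup\{r_k\},\quad D_{23}=\{b_{x,t}\},\quad D_{13}=\{c_{x,t}\},\quad T=\{(a,b)\in D_{12}\times D_{23}:a+b\in D_{13}\}.$$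

*Example ($p=2$, $x=1$, $\rho_1(0)=2$, $\rho_1(1)=3$).* Here $a_1=\frac12(r_2+r_3)$, $b_{1,0}=z_1$, $b_{1,1}=z_1+\frac12(r_2-r_3)$, $c_{1,0}=z_1+\frac12(r_2+r_3)$, $c_{1,1}=z_1+r_2$. Besides $a_1+b_{1,0}=c_{1,0}$ and $a_1+b_{1,1}=c_{1,1}$ we see $r_2+b_{1,0}=c_{1,1}$ and $r_3+b_{1,1}=c_{1,0}$. This is a strip of four elements of $T$.

**Lemma 3.** The listed elements of each $D_{jk}$ are pairwise distinct. $T$ consists of the $2p(p+1)$ distinct points
$$P^+_{x,t}=(a_x,b_{x,t}),\qquad P^-_{x,t}=(r_{\rho_x(t)},b_{x,t}).$$
The points of $T$ with

* first coordinate $a_x$ are the $P^+_{x,t}$, $t\in\mathbb Z/p$;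
* first coordinate $r_k$ are the $p$ points $P^-_{x,\rho_x^{-1}(k)}$, $x\ne k$;
* second coordinate $b_{x,t}$ are $P^+_{x,t}$ and $P^-_{x,t}$;
* coordinate sum $c_{x,t}$ are $P^+_{x,t}$ and $P^-_{x,t-1}$.

*Proof.* **Distinctness.** For $0\le j\le p-1$, $b_{x,t+j}-b_{x,t}$ is a sum of $j$ distinct $r_k$ ($k\ne x$) minus $ja_x$. On $I\setminus\{x\}$ its $r$-coordinates are $\frac{p-j}p$ ($j$ times) and $-\frac jp$ ($p-j$ times); at $x$ the coordinate is $0$. As $q>p$, this is nonzero in $E$ for $j\ne0$. The $z$-component of $b_{x,t}$ is $z_x$, so all $b_{x,t}$ are distinct, and likewise all $c_{x,t}$. The vector $a_x$ has coordinate $\frac1p$ exactly on $I\setminus\{x\}$, a set of $p\ge2$ elements. So the $a_x$ are distinct from each other and from the $r_k$.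

**Determination of $T$.** Let $(a,b_{x,t})\in T$ with $a+b_{x,t}=c_{x',t'}$. Since $a$ has no $z$-component, $x'=x$. Write $t'=t+j$ with $0\le j\le p-1$. Then $a=a_x+b_{x,t+j}-b_{x,t}$. For $j=0$ we get $a=a_x$, for $j=1$ we get $a=r_{\rho_x(t)}$. For $2\le j\le p-1$ the coordinates of $a$ are $\frac{p-j+1}p$ ($j$ times) and $-\frac{j-1}p$ ($p-j\ge1$ times) on $I\setminus\{x\}$, and $0$ at $x$. Those on $I\setminus\{x\}$ are nonzero, because $2\le p-j+1\le p-1$ and $1\le j-1\le p-2$. So $a$ has at least two nonzero coordinates, and $a\ne r_k$. If $a=a_y$, comparing the zero coordinates gives $y=x$, and then $-(j-1)\equiv1\pmod q$, i.e. $q\mid j$, which is impossible. So $j\in\{0,1\}$.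

Conversely, $a_x+b_{x,t}=c_{x,t}$ and $r_{\rho_x(t)}+b_{x,t}=b_{x,t+1}+a_x=c_{x,t+1}$. So $P^+_{x,t}$ and $P^-_{x,t}$ are in $T$, with coordinate sums $c_{x,t}$ and $c_{x,t+1}$. They are distinct because the $b_{x,t}$ are distinct and $a_x\ne r_k$. The four lists now follow by inspection; for the second, $\rho_x(t)=k$ has exactly one solution $t$ for each $x\ne k$. $\square$

**Definition 6.** The *vertices* of color $i\in\{1,2,3\}$ form the set $X_i=\{i\}\times E$, and $E$ acts on each $X_i$ by translation, regularly. *Adjacency* holds only between different colors: $(1,g)\sim(2,g+a)$ iff $a\in D_{12}$, $(2,g)\sim(3,g+b)$ iff $b\in D_{23}$, $(1,g)\sim(3,g+c)$ iff $c\in D_{13}$. A *triangle* is a pairwise adjacent triple with one vertex of each color. The triangles are exactly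
$$\tau_{a,b}(g)=\big((1,g),(2,g+a),(3,g+a+b)\big),\qquad(a,b)\in T,\ g\in E.$$

*Example.* For $p=2$, the vertex $(1,0)$ lies in $12$ triangles. Its neighbor $(3,c_{1,0})$ is in two of them, with third vertex $(2,a_1)$ or $(2,r_3)$ in the numbering above.

**Lemma 4.** Let $u\in\{1,2\}$ and $\{u,i,j\}=\{1,2,3\}$. If $v\ne v'$ of color $i$ are both adjacent to $v_0$ of color $u$, then at most one vertex of color $j$ is adjacent to all of $v_0,v,v'$.

*Proof.* Suppose there are two. Then in the bipartite graph formed by the neighbors of $v_0$ of colors $i$ and $j$, two vertices of color $i$ are joined to two vertices of color $j$. This statement is symmetric in $i$ and $j$.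

Let $u=1$, $v_0=(1,g)$. The color $2$ vertices are $(2,g+a),(2,g+a')$ with $a\ne a'$, the color $3$ vertices are $(3,g+c),(3,g+c')$ with $c\neq c'$, and all four pairs form triangles with $v_0$. So $a$ and $a'$ both occur as first coordinates of points of $T$ with coordinate sum $c$, and also with sum $c'$. By Lemma 3 the first coordinates occurring for $c_{x,t}$ are exactly $a_x$ and $r_{\rho_x(t-1)}$. This set determines $x$, then $t-1$. So $c=c'$, a contradiction.

Let $u=2$, $v_0=(2,g)$. The vertices of color $1$ are $(1,g-a)$, those of color $3$ are $(3,g+b)$, and they form a triangle with $v_0$ iff $(a,b)\in T$. The first coordinates occurring for $b_{x,t}$ are exactly $a_x$ and $r_{\rho_x(t)}$, and this set determines $(x,t)$. Again a contradiction. $\square$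

## 8. Encoding the complex in a ternary code

Now we need a group $A$ whose invariant monomials know the complex: large monomials attached to vertices, such that a product over a nonadjacent pair has many factors and so lies in $J$. In Section 6 the group $K$ played this role for squares $f_x^2$. Here we let pairs of nonadjacent vertices share many letters.

**Definition 7 (letters).** Let $W_i=\mathbb F_3^{X_i}$ with basis $e_v$ $(v\in X_i)$, $W=W_1\oplus W_2\oplus W_3$, and let $\delta_v$ be the coordinate functionals. For $w\in W$ let $w_i$ be its component in $W_i$ and $[w]=\{v:\delta_v(w)\ne0\}$. Put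
$$k_0=3N+3,\qquad n=7N+7,\qquad M=n(2N+1).$$
Let $\Lambda$ be the following finite set of letters. Each letter carries a functional on $W$, denoted by the same symbol.

* *Mixed letters*: for each nonadjacent pair $v,v'$ of different colors, $n$ letters with functional $\delta_v+\delta_{v'}$.
* *Pure letters*: for each $i$ and each $0\ne\theta\in W_i^*$ (extended by $0$ to $W$), $M-\mu(\theta)$ letters with functional $\theta$. Here $\mu(\delta_v)=n\cdot\#\{v'\text{ of another color, nonadjacent to }v\}\le 2nN$, and $\mu(\theta)=0$ if $\theta$ is not some $\delta_v$.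

So each nonzero $\theta\in W_i^*$ has at least $M-2nN=n$ pure letters. $E$ acts on $W$ by $ge_v=e_{gv}$. As adjacency and $\mu$ are $E$-invariant, $E$ acts on $\Lambda$ (preserving the numbering of the copies) with $(g\lambda)(gw)=\lambda(w)$. Put $\operatorname{supp}w=\{\lambda\in\Lambda:\lambda(w)\ne0\}$.

**All nonzero $w\in W_i$ have supports of equal size.** For each $i$, exactly $M$ letters restrict to a given nonzero functional $\theta$ on $W_i$: the $M-\mu(\theta)$ pure ones, and the mixed ones, which exist only for $\theta=\delta_v$ and are then $\mu(\delta_v)$ in number. Of the functionals on $W_i$, $3^N-3^{N-1}$ are nonzero at a given $w\neq0$. So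
$$|\operatorname{supp}w|=\omega:=M(3^N-3^{N-1})\qquad(0\ne w\in W_i).\tag{4}$$

**Definition 8.** $w\in W$ is a *generalized triangle* if all $w_i\ne0$ and, for $i\ne j$, all vertices of $[w_i]$ are adjacent to all vertices of $[w_j]$.

*Example.* If $(v_1,v_2,v_3)$ is a triangle, then $\pm e_{v_1}\pm e_{v_2}\pm e_{v_3}$ is a generalized triangle for every choice of signs.

**Lemma 5.** If $w$ is a generalized triangle, the sets $\operatorname{supp}w_i$ are pairwise disjoint and $|\operatorname{supp}w|=3\omega$. Otherwise $|\operatorname{supp}w|\le3\omega-n$.

*Proof.* A letter in $\operatorname{supp}w_i\cap\operatorname{supp}w_j$ $(i\ne j)$ is nonzero on both $W_i$ and $W_j$, so it is mixed, for a nonadjacent pair in $[w_i]\times[w_j]$. Conversely each such pair gives $n$ common letters. For a generalized triangle there are none, the supports are disjoint, and $\operatorname{supp}w$ is their union. If all $w_i\ne0$ but $w$ is not a generalized triangle, then $\operatorname{supp}w\subseteq\bigcup_i\operatorname{supp}w_i$, and at least $n$ letters of the union are counted twice in $\sum_i|\operatorname{supp}w_i|=3\omega$.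 If some $w_i=0$, then $|\operatorname{supp}w|\le2\omega\le3\omega-n$, since $\omega\ge M\ge n$. $\square$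

**Definition 9 (the group).** Let $X=\Lambda\times\mathbb Z/3$, let $\mathbb F_3^\Lambda$ act by shifts, $\alpha(\lambda,j)=(\lambda,j+\alpha_\lambda)$, and let $E$ act through $\Lambda$. Put
$$A=\Big\{\alpha\in\mathbb F_3^\Lambda:\ \sum_\lambda\alpha_\lambda\lambda(w)=0\ \text{ for all } w\in W\Big\},\qquad G=A\rtimes E .$$

$A$ is stable under $E$ because $(g\lambda)(w)=\lambda(g^{-1}w)$. The order of $G$ is a power of $3$ times a power of $q$. So $p\nmid|G|$, as $p\ne3$ and $p<q$. Also $\dim A\ge|\Lambda|-3N>0$ (there are at least $3(3^N-1)n$ pure letters), so $3$ divides $|G|$.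

Let $|G|$ be invertible in $F$. Then $3$ is invertible; enlarging $F$, let $\zeta\in F$ be a primitive cube root of unity. As in the $C_3$ example of Section 1, each letter has eigenvariables $t_\lambda$ (trivial character), $s_\lambda=s^{(1)}_\lambda$ and $\bar s_\lambda=s^{(-1)}_\lambda$ (characters $\zeta^{\pm\alpha_\lambda}$), permuted by $E$.

**The class of a monomial.** A monomial is $A$-invariant iff the vector ($s_\lambda$-exponent minus $\bar s_\lambda$-exponent)$_\lambda$ mod $3$ is orthogonal to $A$. Now $A$ is the orthogonal space of $\{(\lambda(w))_\lambda:w\in W\}$, so the condition is that the vector equals $(\lambda(w))_\lambda$ for some $w\in W$. This $w$ is unique, because the letters include all $\delta_v$. We call it the *class* of the monomial. Classes add when monomials are multiplied.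

**Definition 10.** For $Y\subseteq\operatorname{supp}w$ put
$$[w,Y]=\prod_{\lambda\in\operatorname{supp}w\setminus Y}s_\lambda^{(\lambda(w))}\ \prod_{\lambda\in Y}\big(s_\lambda^{(-\lambda(w))}\big)^2\in R,\qquad \deg[w,Y]=|\operatorname{supp}w|+|Y| .$$
Its class is $w$, since $-2=1$ in $\mathbb F_3$. The number $|\operatorname{supp}w\setminus Y|$ is its *deficit*, so the degree is $2|\operatorname{supp}w|$ minus the deficit. *Small monomials* are $t_\lambda,\ s_\lambda\bar s_\lambda,\ s_\lambda^3,\ \bar s_\lambda^3$; they lie in $R$ and have degree $\le3$.

*Example.* In a toy version with $W=\mathbb F_3$ and two letters, both with functional $w\mapsto w$, we have $A=\{\alpha_1+\alpha_2=0\}$. Then $[1,\emptyset]=s_1s_2$, $[1,\{2\}]=s_1\bar s_2^2$ and $[1,\{1,2\}]=\bar s_1^2\bar s_2^2=[-1,\emptyset]^2$. With deficit $0$ the monomial is a square of an invariant monomial; one letter left undoubled prevents this. We shall need it in Section 10.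

**Three facts about these monomials.**

* *Every monomial of $R$ is some $[w,Y]$ times a product of small monomials.* At each letter remove $t$'s, then factors $s\bar s$, then cubes. What remains at $\lambda$ is $1$, or $s^{(\pm1)}$ or $(s^{(\pm1)})^2$, and the class $w$ is unchanged. So what remains is $1$ if $\lambda(w)=0$, and $s_\lambda^{(\lambda(w))}$ or $(s_\lambda^{(-\lambda(w))})^2$ if $\lambda(w)\neq0$.
* *If $w$ is a generalized triangle, $[w,Y]=\prod_i[w_i,Y_i]$ with $Y_i=Y\cap\operatorname{supp}w_i$.* The supports are disjoint, and $\lambda(w)=\lambda(w_i)$ on $\operatorname{supp}w_i$.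
* *$g[w,Y]=[gw,gY]$ for $g\in E$.* This follows from $(g\lambda)(gw)=\lambda(w)$.

Call a monomial of $R$ *long* if it is divisible by a product of $N+1$ small monomials. The quotient is again in $R$, so long monomials lie in $J$ by Lemma 2.

**Lemma 6.** Let $0\ne w_i\in W_i$ and $0\ne w_j\in W_j$, $i\ne j$. If $[w_i,Y_i]$ and $[w_j,Y_j]$ have deficits $\le k_0$, and some vertex of $[w_i]$ is nonadjacent to some vertex of $[w_j]$, then $[w_i,Y_i][w_j,Y_j]$ is long.

*Proof.* The $n$ mixed letters of the nonadjacent pair lie in both supports. At most $k_0$ of them are undoubled in each factor, so at least $n-2k_0=N+1$ are squared in both. At such a letter the product contains $s^4$, $\bar s^4$ or $s^2\bar s^2$, each divisible by a small monomial. Different letters give small monomials in different variables, so their product divides. $\square$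

Put $\Delta=6\omega-3$. We show that $\beta<\Delta$ in characteristics $\ell\nmid p|G|$, and $\beta\ge\Delta$ in characteristic $p$.

## 9. Degrees at least $\Delta$ in characteristic $\ell\nmid p|G|$

Let $\operatorname{char}F=\ell\nmid p|G|$. We show that **every monomial of $R$ of degree $\ge\Delta$ lies in $J$**; Lemma 1 then gives $\beta<\Delta$.

**Step 1: reduce to generalized triangles with small deficits.** Write the monomial as $[w,Y]$ times small monomials. If there are at least $N+1$ small factors it is long. Otherwise $\deg[w,Y]\ge\Delta-3N=6\omega-3N-3$. If $w$ were not a generalized triangle, Lemma 5 would give $\deg[w,Y]\le2|\operatorname{supp}w|\le6\omega-2n<6\omega-3N-3$, a contradiction. So $w$ is a generalized triangle and $[w,Y]=\prod_i[w_i,Y_i]$. The deficits $k_i$ of the factors satisfy $k_1+k_2+k_3=6\omega-\deg[w,Y]\le3N+3=k_0$. It suffices to show that $m:=[w,Y]$ lies in $J$.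

**Step 2: the case $|[w_i]|\ge2$ for some $i$.** Here Lemma 4 isolates one term of an orbit sum. Choose $(u,j)=(1,2),(1,3),(2,3)$ for $i=3,2,1$ respectively, so that $u\in\{1,2\}$. Take $v_0\in[w_u]$ and $v\ne v'$ in $[w_i]$. By Lemma 4 at most one vertex of color $j$ is adjacent to $v_0,v,v'$; all vertices of $[w_j]$ are. So $[w_j]=\{z\}$, and $z$ is the only vertex of color $j$ adjacent to all of $[w_u]\cup[w_i]$. Let $o$ be the orbit sum of $[w_j,Y_j]$. The orbit is free: an element that fixes $[w_j,Y_j]$ fixes its class, hence fixes $z$, hence is $0$. Then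
$$J\ni[w_u,Y_u][w_i,Y_i]\,o=m+\sum_{g\ne0}[w_u,Y_u][w_i,Y_i][gw_j,gY_j].$$
For $g\ne0$ we have $[gw_j]=\{gz\}$ with $gz\ne z$, so $gz$ is nonadjacent to some vertex of $[w_u]\cup[w_i]$. By Lemma 6 the term is long (translation preserves deficits). So $m\in J$.

**Step 3: the case $|[w_i]|=1$ for all $i$.** This is where the strips enter. Write $w_i=\epsilon_ie_{(i,g_i)}$ with $\epsilon_i=\pm1$; the vertices $(i,g_i)$ form a triangle. Let $m_i(0)$ be the translate of $[w_i,Y_i]$ by $-g_i$, which has class $\epsilon_ie_{(i,0)}$ and deficit $\le k_0$, and put $m_i(g)=g\,m_i(0)$. Then $m=m_1(g_1)m_2(g_2)m_3(g_3)$. By Lemma 6, $m_1(g)m_2(h)m_3(k)$ is long, hence in $J$, whenever $(1,g),(2,h),(3,k)$ is not a triangle. For $(a,b)\in T$ put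
$$u_{a,b}(g)=m_1(g)m_2(g+a)m_3(g+a+b),$$
and write $u^\pm_{x,t}(g)$ for $u_{P^\pm_{x,t}}(g)$. Each of the following products is an element of $R_+$ times an element of $R_+^E$. Discarding long terms, Lemma 3 tells which triangles remain.

* $m_1(g)\cdot\sum_hm_2(h)m_3(h+b_{x,t})\in J$: the points of $T$ with second coordinate $b_{x,t}$ remain, so $u^+_{x,t}(g)+u^-_{x,t}(g)\in J$.
* $m_1(g)m_3(g+c_{x,t+1})\cdot\sum_hm_2(h)\in J$: the points with coordinate sum $c_{x,t+1}$ remain, so $u^-_{x,t}(g)+u^+_{x,t+1}(g)\in J$.
* $m_1(g)m_2(g+a_x)\cdot\sum_hm_3(h)\in J$: the points with first coordinate $a_x$ remain, so $\sum_tu^+_{x,t}(g)\in J$.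

The first two give $u^+_{x,t}(g)\equiv-u^-_{x,t}(g)\equiv u^+_{x,t+1}(g)$ modulo $J$. So all $u^+_{x,t}(g)$, $t\in\mathbb Z/p$, agree modulo $J$, and the third gives $p\,u^+_{x,t}(g)\in J$. Since $p$ is invertible in $F$, all $u^+_{x,t}(g)$ lie in $J$, and so do all $u^-_{x,t}(g)$. As $m$ is one of them, $m\in J$. Hence $\beta<\Delta$ in characteristic $\ell$.

In characteristic $p$ only the last division fails. It remains to see that it fails irreparably.

## 10. A functional in characteristic $p$

Let $\operatorname{char}F=p$, with $\zeta\in F$.

**Step 1: a function on triangles with vanishing edge sums.** Put $\varphi(\tau_{P^+_{x,t}}(g))=1$ and $\varphi(\tau_{P^-_{x,t}}(g))=-1$ for all $g\in E$. For every edge, the sum of $\varphi$ over the triangles containing it is $0$ in $F$. Indeed, by Lemma 3 an edge between colors $1,2$ with difference $a_x$ lies in $p$ triangles of sign $+$ (sum $p$), and with difference $r_k$ in $p$ triangles of sign $-$ (sum $-p$). An edge with difference $b_{x,t}$ or $c_{x,t}$ lies in one triangle of each sign (sum $1-1$). (For $b_{x,t}$: the triangles on $\{(2,h),(3,h+b_{x,t})\}$ are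 the $\tau_{a,b_{x,t}}(h-a)$ with $(a,b_{x,t})\in T$.)

**Step 2: monomials that split only in the obvious way.** Let $\kappa_i$ be a pure letter with functional $\delta_{(i,0)}$. Put
$$m_i(0)=\big[e_{(i,0)},\ \operatorname{supp}e_{(i,0)}\setminus\{\kappa_i\}\big],\qquad m_i(g)=g\,m_i(0),$$
of degree $2\omega-1$ and class $e_{(i,g)}$. For a triangle $\tau=((i,g_i))_i$ put $U(\tau)=\prod_im_i(g_i)$, of degree $6\omega-3=\Delta$. Its class is $\sum_ie_{(i,g_i)}$, so distinct triangles give distinct monomials.

**Lemma 7.** If $U(\tau)=m'm''$ with monomials $m',m''\in R$, then $m'$ is a subproduct of $m_1(g_1)m_2(g_2)m_3(g_3)$.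

*Proof.* Put $w_i=e_{(i,g_i)}$ and $w=\sum_iw_i$, a generalized triangle; the $\operatorname{supp}w_i$ are disjoint by Lemma 5. Let $w'$ be the class of $m'$. A letter with $\lambda(w)=0$ does not occur in $U(\tau)$, hence not in $m'$, so $\lambda(w')=0$. Apply this to the pure letters of color $i$, which carry every nonzero $\theta\in W_i^*$: each $\theta\in W_i^*$ that vanishes at $w_i$ vanishes at $w_i'$. So $w_i'=\gamma_iw_i$ with $\gamma_i\in\mathbb F_3$.

The pure letter $g_i\kappa_i$ has functional $\delta_{(i,g_i)}$, so its value at $w_i$ is $1$ and its value at $w'$ is $\gamma_i$. It occurs in $U(\tau)$ only as the first power of $s^{(1)}$. Its exponent in $m'$ is therefore $0$ or $1$, and $\gamma_i$ equals this exponent. So $\gamma_i\in\{0,1\}$.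

Any other $\lambda\in\operatorname{supp}w_i$ occurs in $U(\tau)$ as $(s_\lambda^{(-\lambda(w_i))})^2$, and $\lambda(w')=\gamma_i\lambda(w_i)$ because $\lambda(w_j)=0$ for $j\ne i$. If $m'$ contains $s_\lambda^{(-\lambda(w_i))}$ with exponent $e\in\{0,1,2\}$, then $-e\lambda(w_i)=\gamma_i\lambda(w_i)$ in $\mathbb F_3$. So $e=0$ if $\gamma_i=0$, and $e=2$ if $\gamma_i=1$. Hence $m'=\prod_{\gamma_i=1}m_i(g_i)$. $\square$

**Step 3: the functional kills decomposables.** Let $\Phi:R_\Delta\to F$ be linear with $\Phi(U(\tau))=\varphi(\tau)$ for triangles $\tau$ and $\Phi=0$ on all other monomials. The space $(R_+^E)^2_\Delta$ is spanned by products $uv$ of orbit sums of nonconstant monomials of $R$. If no term of $uv$ is a $U(\tau)$, then $\Phi(uv)=0$. Otherwise Lemma 7 applies to that term: one factor is a single $m_i(g_i)$, the other is $m_j(g_j)m_k(g_k)$, where $\{i,j,k\}=\{1,2,3\}$. So, up to order,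
$$u=\sum_gm_i(g),\qquad v=\sum_hm_j(h+g_j)\,m_k(h+g_k),\qquad (j,g_j)\sim(k,g_k);$$
both orbits are free, as the classes show. If a term $m_i(g)m_j(h+g_j)m_k(h+g_k)$ equals some $U(\tau')$, comparing classes shows that its three vertices are those of $\tau'$. If its three vertices form a triangle, it is $U$ of that triangle. Hence
$$\Phi(uv)=\sum_h\ \sum_g\varphi\big((i,g),(j,h+g_j),(k,h+g_k)\big),$$
where the inner sum runs over those $g$ that give triangles (the vertices being put in the order of their colors). These are all triangles containing the fixed edge $\{(j,h+g_j),(k,h+g_k)\}$, so each inner sum is $0$ by Step 1. So $\Phi$ kills $(R_+^E)^2$.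

**Step 4: the functional is nonzero on invariants.** The orbit sum of $U(\tau_{P^+_{x,t}}(0))$ is $\sum_{g\in E}U(\tau_{P^+_{x,t}}(g))\in R^E_\Delta$, with $N$ distinct terms, each of $\Phi$-value $1$. Its $\Phi$-value is $N$, a power of $q\ne p$, so nonzero in $F$. Hence $R^E_\Delta\not\subseteq(R_+^E)^2$, and $\beta\ge\Delta$ in characteristic $p$.

Together with Section 9, $\beta<\Delta\le\beta'$, where $\beta$ is the Noether number in any characteristic $\ell\nmid p|G|$ and $\beta'$ the one in characteristic $p$. This proves Theorem B for $p\ne3$; the case $p=3$ was settled in Section 6. $\blacksquare$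

In both constructions $G=A\rtimes E$ with $A$ and $E$ abelian; in Theorem A, $A$ is an elementary abelian $2$-group and $E=C_5$. So Conjecture 11.2 fails at every prime already for such groups, while by Proposition C(2) it holds when $G$ has an abelian subgroup of index at most $2$.
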